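# Two heads and an alarm: the star problem and finite powers in $\{a,c\}^*\times\{b,d\}^*$

## 1. Scanners: two one-way heads that may raise an alarm

We begin with a machine. It has two tapes, one head on each tape, and a finite control. Both heads move only to the right, and the control is nondeterministic. At some moments the machine is allowed to raise an alarm.

**Definition (scanner).** A scanner is a tuple $\mathcal S=(A,B,Z,z_0,\delta,E)$ with finite nonempty alphabets $A,B$, a finite set $Z$ of states, a state $z_0\in Z$, a finite set $\delta\subseteq Z\times A^+\times B^+\times Z$ of transitions, and a finite set $E\subseteq Z\times A^+\times B^+$ of alarm triples, subject to the reset condition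
$$(z,a,b,z_0)\in\delta\quad\text{for all } z\in Z,\ a\in A,\ b\in B. \tag{R}$$

Let $u=u_1u_2\cdots$ and $v=v_1v_2\cdots$ be finite or infinite words over $A$ and $B$. A configuration is a triple $(z,P,Q)$, where $u_P$ and $v_Q$ are the next letters to be read. There is a step $(z,P,Q)\to(z',P+|x|,Q+|y|)$ if $(z,x,y,z')\in\delta$, the word $x$ occurs in $u$ at position $P$, and $y$ occurs in $v$ at position $Q$. There is an *alarm* on $(u,v)$ if from $(z_0,1,1)$ one can reach some $(z,P,Q)$ such that for some $(z,x,y)\in E$ the word $x$ occurs in $u$ at $P$ and $y$ occurs in $v$ at $Q$. Otherwise $(u,v)$ is *silent*.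

A pair is therefore silent when *every* run fails to raise an alarm, so a silent pair has passed all tests that the scanner can perform, from all places the heads can reach.

**Example.** Let $A=B=\{0,1\}$, $Z=\{1\}$, $z_0=1$. Let $\delta$ contain all $(1,a,b,1)$ and all $(1,aa',b,1)$ with letters $a,a',b$, and let $E=\{(1,0,0),(1,1,1)\}$. On infinite words, the reachable positions are the $(P,Q)$ with $Q-1\le P-1\le 2(Q-1)$, and silence says $u_P\ne v_Q$ at all of them. From $Q=2$ we get $u_2=u_3$, from $Q=3$ we get $u_3=u_4=u_5$, and so on. So $(u,v)$ is silent exactly when $u_1\ne v_1$ and, for some $x\in\{0,1\}$, $u_n=x$ and $v_n=1-x$ for all $n\ge2$. Silence forces structure. If we add the alarm triples $(1,11,00)$ and $(1,00,11)$, then no infinite pair is silent. Already on every pair of words of length $3$ there is an alarm: a pair without one would have $u_2=u_3=x$ and $v_2=v_3=1-x$ (use the positions $(2,2),(3,2),(3,3)$), and then a new triple applies at $(2,2)$. Length $2$ is not enough: $(01,10)$ is silent.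

The example shows the two possibilities, and there is no third one.

**Lemma 1.** For every scanner exactly one of the following holds.

(I) There is $N\ge1$ such that there is an alarm on every $(u,v)\in A^N\times B^N$.

(II) There is a silent pair $(u,v)\in A^\omega\times B^\omega$.

*Proof.* An alarm on a pair of prefixes of $u,v$ is an alarm on $(u,v)$. So if (I) holds, every infinite pair has an alarm, and (I) and (II) exclude each other. Suppose (I) fails. Then for every $N$ there is a silent pair in $A^N\times B^N$. Consider all silent pairs of words of equal finite length, ordered by extending both words by one letter. Equal-length prefix pairs of silent pairs are silent, so this is a tree. It is finitely branching and infinite. By König's lemma it has an infinite branch, that is, a pair $(u,v)\in A^\omega\times B^\omega$ all of whose equal-length prefix pairs are silent. An alarm on $(u,v)$ would use only finite prefixes, hence would be an alarm on some equal-length prefix pair. So $(u,v)$ is silent. $\square$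

What is this machine for? We shall turn a scanner $\mathcal S$ into a subset $L_{\mathcal S}$ of a direct product of two free monoids such that in case (I) the submonoid $L_{\mathcal S}^*$ is as simple as possible, and in case (II) it is complicated. Then we shall build, for every finite set of domino tiles, a scanner whose silent pairs encode tilings of the quarter plane. Since tileability is undecidable, two decision problems about submonoids will be undecidable. We now describe these problems.

## 2. Stars and finite powers of recognizable trace languages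

An *independence alphabet* $(\Sigma,I)$ is a finite alphabet $\Sigma$ with an irreflexive, symmetric relation $I\subseteq\Sigma\times\Sigma$. The *trace monoid* $\mathbb M(\Sigma,I)$ is the quotient of $\Sigma^*$ by the congruence generated by $ab=ba$ for $(a,b)\in I$. For $\Gamma\subseteq\Sigma$ we write $\mathbb M(\Gamma,I)$ for the trace monoid over $\Gamma$ with $I$ restricted to $\Gamma$. If $\Sigma=\Gamma\cup\Delta$ with $\Gamma,\Delta$ nonempty and disjoint and $\Gamma\times\Delta\subseteq I$, then $\mathbb M(\Sigma,I)\cong\mathbb M(\Gamma,I)\times\mathbb M(\Delta,I)$. For instance, if $\Gamma=\{a,c\}$ and $\Delta=\{b,d\}$, and the only independent pairs are those between $\Gamma$ and $\Delta$, then $\mathbb M(\Sigma,I)=\{a,c\}^*\times\{b,d\}^*$. Its elements are pairs of words, multiplied componentwise.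

A language $L\subseteq\mathbb M(\Sigma,I)$ is *recognizable* if $L=\varphi^{-1}(F)$ for a homomorphism $\varphi$ from $\mathbb M(\Sigma,I)$ into a finite monoid $S$ and a set $F\subseteq S$. As input to an algorithm, $L$ is given by the multiplication table of $S$, the images $\varphi(a)$ of the letters $a\in\Sigma$, and $F$. In a free monoid, recognizable means regular.

In a product of two free monoids, *every finite union of products $K_1\times K_2$ of regular languages is recognizable, effectively*. Indeed, if $K_i$ is recognized by $\varphi_i$ into $S_i$, then $K_1\times K_2$ is recognized by $(u,v)\mapsto(\varphi_1(u),\varphi_2(v))\in S_1\times S_2$, and finite unions are handled by direct products of the recognizing monoids. Moreover $(K_1\times M_1)(K_2\times M_2)=K_1K_2\times M_1M_2$, so finite unions of such products are closed under concatenation.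

Write $L^0=\{1\}$, $L^{k+1}=L^kL$ and $L^*=\bigcup_{k\ge0}L^k$. The *star problem* in $\mathbb M(\Sigma,I)$ asks, for a given recognizable $L$, whether $L^*$ is recognizable. The language $L$ has the *finite power property* (FPP) if $L^*=L^0\cup L^1\cup\dots\cup L^n$ for some $n\in\mathbb N$. The *FPP problem* asks, for a given recognizable $L$, whether $L$ has the FPP. A problem is decidable in a fixed trace monoid if some algorithm solves it for all inputs.

The smallest product, $\{a\}^*\times\{b\}^*$, already shows what can happen.

1. Let $L=\{(a,b)\}$. Then $L^*=\{(a^n,b^n):n\ge0\}$. If $\varphi$ recognized $L^*$, then $\varphi(1,b^m)=\varphi(1,b^{m'})$ for some $m\ne m'$. Multiplying by $\varphi(a^m,1)$ shows that $(a^m,b^m)\in L^*$ implies $(a^m,b^{m'})\in L^*$, which is false. So $L^*$ is not recognizable, and $L$ does not have the FPP, since $(a^n,b^n)$ lies only in $L^n$.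
2. Let $L=\{(a,1),(1,b)\}$. Then $L^*$ is the whole monoid, hence recognizable, but $L$ does not have the FPP, since $(a^n,1)$ lies only in $L^n$.
3. Let $L=\{(a,b)\}\cup\{(a^p,b^q):p,q\ge3\}$. A product containing a factor of the second kind is again of the second kind, and $(a,b)^k$ is of the second kind for $k\ge3$. So $L^*=L^0\cup L^1\cup L^2$, and $L^*$ is recognizable.

Compare 1 and 3. The generator $(a,b)$ alone runs two heads in step and produces a nonrecognizable star. Adding an absorbing set that swallows everything from some length on kills the effect. A scanner will play this game in a controlled way: its transitions are the generators, and its alarms are the absorbing sets.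

The question we answer is this. Suppose that both problems are decidable in $\mathbb M(\Gamma,I)$ and in $\mathbb M(\Delta,I)$. Does it follow, for every independence alphabet and every such decomposition, that the star problem is decidable in $\mathbb M(\Gamma,I)\times\mathbb M(\Delta,I)$? Does it follow that the FPP is? It is known that, under this assumption, each of the two problems in the product reduces to the case of languages in which every trace contains at least one letter of $\Gamma$ and at least one letter of $\Delta$. The answer to both questions is no, and the restricted case is already undecidable.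

A *finite domino system* is $\mathcal D=(C,H,V)$ with $C$ finite and nonempty and $H,V\subseteq C\times C$. It *tiles* $\mathbb N^2$ if there is $\theta:\mathbb N^2\to C$ with $(\theta(i,j),\theta(i+1,j))\in H$ and $(\theta(i,j),\theta(i,j+1))\in V$ for all $i,j\ge0$.

**Theorem 2.** There is an algorithm which, given a finite domino system $\mathcal D=(C,H,V)$, outputs a recognizable $L\subseteq\{a,c\}^*\times\{b,d\}^*$, all of whose elements have two nonempty components, such that

* if $\mathcal D$ does not tile $\mathbb N^2$, then $L$ has the FPP and $L^*$ is recognizable;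
* if $\mathcal D$ tiles $\mathbb N^2$, then $L^*$ is not recognizable and $L$ does not have the FPP.

By Berger (*The undecidability of the domino problem*, 1966; see also Robinson 1971) it is undecidable whether $\mathcal D$ tiles $\mathbb N^2$. It does not matter whether one speaks of $\mathbb Z^2$, of $\mathbb N^2$, or of all finite squares. A tiling of $\mathbb Z^2$ restricts to $\mathbb N^2$, and a tiling of $\mathbb N^2$ contains tiled squares of all sizes. Conversely, if all finite squares can be tiled, then the tilings of the squares $[0,N]^2$ (or of $[-N,N]^2$), ordered by restriction, form an infinite finitely branching tree, and by König's lemma an infinite branch gives a tiling of $\mathbb N^2$ (or of $\mathbb Z^2$).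

In a free monoid the star problem is trivial, since $L^*$ is recognizable for every recognizable $L$ (Kleene), and the FPP is decidable (Simon 1978; Hashiguchi 1979). So with $\Gamma=\{a,c\}$, $\Delta=\{b,d\}$ and $I=(\Gamma\times\Delta)\cup(\Delta\times\Gamma)$ all hypotheses hold. An algorithm for the star problem or for the FPP in the product would, by Theorem 2, decide tileability. Hence *neither the decidability of the star problem nor the decidability of the FPP follows for the product*, and undecidability holds even for languages in which every trace contains letters of both $\Gamma$ and $\Delta$.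

The second theorem locates the phenomenon. An *induced $C_4$* in $(\Sigma,I)$ consists of distinct letters $a,b,c,d$ with $(a,b),(b,c),(c,d),(d,a)\in I$ and $(a,c),(b,d)\notin I$.

**Theorem 3.**
(a) If $(\Sigma,I)$ contains an induced $C_4$, then the star problem and the FPP are $\Sigma^0_1$-complete in $\mathbb M(\Sigma,I)$, and in particular undecidable. In every trace monoid both problems are in $\Sigma^0_1$.
(b) If $\mathbb M(\Gamma,I)$ and $\mathbb M(\Delta,I)$ are both non-commutative, then both problems are undecidable in $\mathbb M(\Gamma,I)\times\mathbb M(\Delta,I)$.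
(c) (Using the theorem that both problems are decidable in every trace monoid without induced $C_4$, which is quoted and not proved here.) In $\mathbb M(\Sigma,I)$ each of the two problems is decidable iff $(\Sigma,I)$ has no induced $C_4$. Under the hypotheses of the question above, each of the two problems is decidable in the product iff at least one of $\mathbb M(\Gamma,I),\mathbb M(\Delta,I)$ is commutative.

Only part (c) uses the quoted theorem. Theorem 2 and the answer to the question do not depend on it.

## 3. A language whose products are the runs of a scanner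

Fix a scanner $\mathcal S$. We want a language in which multiplying factors means running $\mathcal S$.

The first thing to try is $\{(x,y):(z,x,y,z')\in\delta\}\cup\bigcup_{(z,x,y)\in E}xA^*\times yB^*$. It forgets the states, and that is fatal. Take $A=\{a\}$, $B=\{b\}$, $Z=\{1,2\}$, $z_0=1$, only the reset transitions, and $E=\{(2,a,b)\}$. State $2$ is never entered, so the infinite pair is silent and we are in case (II). But the language is $a^+\times b^+$, which has the FPP and a recognizable star. The factor from $E$ is used at a moment when the control is not in state $2$.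

So the state must be written into the words. We insert between any two letters of the first tape the same string $1\,2\cdots r$ of all states, and we let the *place where this string is cut* between two factors carry the state.

**Construction.** Let $Z=\{1,\dots,r\}$ with $z_0=1$ and $Z\cap A=\emptyset$, and put $A'=A\cup Z$. For $z\in Z$ and $x=a_1\cdots a_k\in A^+$ let
$$[z,x]=z\,(z{+}1)\cdots r\,a_1\cdot 1\,2\cdots r\,a_2\cdots1\,2\cdots r\,a_k .$$
Let $W\subseteq A'^+$ be the set of nonempty words in which every symbol $z<r$ that is followed by a symbol is followed by $z+1$, the symbol $r$ is followed only by letters of $A$, and letters of $A$ are followed only by $1$. This condition concerns only factors of length two, so $W$ is regular, and nonempty factors of words in $W$ are in $W$. Put $M=A'^+\setminus W$ (the malformed words) and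
$$T=\{([z,x]\,1\,2\cdots(z'-1),\,y):(z,x,y,z')\in\delta\},\qquad \mathcal E=\bigcup_{(z,x,y)\in E}[z,x]A'^*\times yB^*,$$
$$L_{\mathcal S}=T\cup\mathcal E\cup(M\times B^+)\subseteq A'^*\times B^*.$$

For example, with $r=3$ the transition $(2,aa',b,3)$ gives the element $(2\,3\,a\,1\,2\,3\,a'\,1\,2,\ b)$ of $T$. In a well-formed word the next symbol must be $3$, so the next factor has to start in state $3$.

The set $L_{\mathcal S}$ is effectively a finite union of products of regular languages, hence effectively recognizable. All components of its elements are nonempty, and $\mathcal E\cdot L_{\mathcal S}^*\subseteq\mathcal E$.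

Why is $M\times B^+$ there? Take $A=\{a\}$, $B=\{b\}$, $Z=\{1,2\}$, resets only, and now $E=\{(1,a,b)\}$. Every pair has an alarm, so we are in case (I). Without the malformed part the language would be $\{(12a,b),(2a,b)\}\cup(12aA'^*\times bB^*)$. The element $((2a)^n,b^n)$ contains no symbol $1$ and can only be factored as $(2a,b)^n$. So this language lacks the FPP, although it should have it. The word $(2a)^n$ with $n\ge2$ is a badly chained product, and putting all malformed words into $L_{\mathcal S}$ makes such products harmless.

**Lemma 4 (chaining).** Let $(u,v)=l_1\cdots l_n$ with $l_i\in L_{\mathcal S}$ and $u\in W$. Then all $l_i\in T\cup\mathcal E$. If $l_1,\dots,l_j\in T$ come from $(z_i,x_i,y_i,z'_i)\in\delta$, then $z'_i=z_{i+1}$ for $i<j$. If moreover $j\ge1$ and $l_{j+1}\in\mathcal E$ comes from $(z,x,y)\in E$, then $z'_j=z$.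

*Proof.* The first component of each $l_i$ is a nonempty factor of $u\in W$, so it lies in $W$ and not in $M$. For $i\le j$ the first component of $l_i$ ends with the symbol $z'_i-1$ if $z'_i>1$, and with a letter of $A$ if $z'_i=1$. In both cases the definition of $W$ says that the next symbol of $u$, if there is one, is $z'_i$. The next factor begins with its own start state. So the two agree. $\square$

**Proposition 5.** If (I) holds, then $L=L_{\mathcal S}$ has the FPP and $L^*$ is recognizable. If (II) holds, then $L^*$ is not recognizable and $L$ does not have the FPP.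

*Proof.* **Step 1 (case (I): long products can be refactored).** The purpose is to show $L^*=L^0\cup\dots\cup L^{N+1}$ with $N$ from (I). Let $(u,v)\in L^*$, $(u,v)\ne1$. Then $u$ and $v$ are nonempty. If $u\in M$, then $(u,v)\in M\times B^+\subseteq L$. Let $u\in W$. By Lemma 4 all factors are in $T\cup\mathcal E$, and since $\mathcal EL^*\subseteq\mathcal E$ everything after a first factor from $\mathcal E$ is absorbed. So $(u,v)\in T^m\cup T^m\mathcal E$ for some $m\ge0$. If $m\le N$, then $(u,v)\in L^m\cup L^{m+1}$ and $m+1\le N+1$.

Let $m\ge N+1$. Each element of $T$ contains at least one letter of $A$ in its first component, which starts with a state, and at least one letter of $B$ in its second component. So $u$ starts with a state $z$ and contains at least $N+1$ letters of $A$, and $v$ has length at least $N+1$. As $u\in W$, the word $u$ must read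
$$u=[z,a_1]\,[1,a_2\cdots a_{N+1}]\,u',\qquad v=b_1\cdots b_{N+1}v'.$$
By (R), $(z,a_1,b_1,z_0)\in\delta$, so $([z,a_1],b_1)\in T$ (recall $z_0=1$, so nothing is appended). By (I) there is an alarm on $(a_2\cdots a_{N+1},b_2\cdots b_{N+1})$. It consists of $j$ steps through states $z_0=s_0\to s_1\to\dots\to s_j$ reading $(x_1,y_1),\dots,(x_j,y_j)$, followed by some $(s_j,x,y)\in E$. Each step, and the final triple, uses at least one letter of the first word, so $j+1\le N$. The corresponding product is
$$\bigl([1,x_1]\,1\cdots(s_1-1),y_1\bigr)\cdots\bigl([s_{j-1},x_j]\,1\cdots(s_j-1),y_j\bigr)\bigl([s_j,x],y\bigr)=\bigl([1,x_1\cdots x_jx],\,y_1\cdots y_jy\bigr),$$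
because $1\cdots(s_i-1)$ followed by $s_i\cdots r$ is the full string $1\cdots r$. Its components are prefixes of $[1,a_2\cdots a_{N+1}]$ and $b_2\cdots b_{N+1}$. The remaining suffixes, together with $u'$ and $v'$, are absorbed by $A'^*$ and $B^*$ in $\mathcal E$. Hence $(u,v)\in T\,T^j\,\mathcal E\subseteq L^{j+2}$ with $j+2\le N+1$.

So $L^*=L^0\cup\dots\cup L^{N+1}$. This is a finite union of products of regular languages, hence recognizable.

**Step 2 (case (II): products are honest runs).** The purpose is to see that along a silent pair the number of factors is tied to the length of both words. Let $(u,v)$ be a silent infinite pair. Put $\tilde u_n=[1,u_1\cdots u_n]\in W$ and $v_{\le m}=v_1\cdots v_m$ for $n,m\ge1$, and let $K$ be the maximal length of a word occurring in $\delta$. The transitions $(z_0,a,b,z_0)$ from (R) show $(\tilde u_n,v_{\le n})\in T^n\subseteq L^*$.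

Conversely, suppose $(\tilde u_n,v_{\le m})\in L^j$ and fix such a factorization. By Lemma 4 all factors are in $T\cup\mathcal E$. Suppose that some factor is in $\mathcal E$ and consider the first one. Since $\tilde u_n$ starts with $1=z_0$, Lemma 4 says that the factors before it describe a run from $(z_0,1,1)$ on $(u,v)$, and the factor itself comes from a triple $(z,x,y)\in E$, where $z$ is the state of the run and $x,y$ occur at the positions reached. This is an alarm on $(u,v)$, a contradiction. So all $j$ factors are in $T$. Each contributes between $1$ and $K$ letters of $A$ and between $1$ and $K$ letters of $B$, so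
$$j\le n\le Kj,\qquad j\le m\le Kj\le Kn. \tag{1}$$

**Step 3 (case (II): conclusion).** We now repeat the argument for $\{(a^n,b^n)\}$. By (1), $(\tilde u_n,v_{\le n})\in L^j$ implies $j\ge n/K$, and $n$ is arbitrary, so $L$ does not have the FPP. Suppose a homomorphism $\varphi$ into a finite monoid recognizes $L^*$. Some value is taken by $\varphi(1,v_{\le m})$ for infinitely many $m$, so there are $m,m'\ge1$ with $m'>Km$ and $\varphi(1,v_{\le m})=\varphi(1,v_{\le m'})$. Multiplying by $\varphi(\tilde u_m,1)$ we see that $(\tilde u_m,v_{\le m})\in L^*$ implies $(\tilde u_m,v_{\le m'})\in L^*$. By (1) this gives $m'\le Km$, a contradiction. $\square$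

What remains is to construct from $\mathcal D$ a scanner for which (II) holds iff $\mathcal D$ tiles $\mathbb N^2$.

## 4. Writing a tiling row by row produces false alarms

The obvious plan is to write the tiling row by row on both tapes. Take rows of length $\ell$ and let $u=v=\rho_0\#\rho_1\#\rho_2\#\cdots$, where $\rho_j=\theta(0,j)\cdots\theta(\ell-1,j)$. Horizontal constraints are checked by looking at two adjacent letters. For a vertical constraint, put the heads on cells $(i,j)$ and $(i,j+1)$ and compare. To check that the columns agree, let both heads run at speed one and raise the alarm only if they meet the marker $\#$ at the same step. To get the heads $\ell+1$ positions apart, allow moves of unequal length in $z_0$, since $\ell$ is not bounded and the control cannot count to it.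

Here is where it stops. A test knows nothing about how the heads came to their positions. By (R), whenever $(z,P,Q)$ is reachable, so is $(z_0,P+1,Q+1)$ (if letters are left), with the memory erased. And moves of unequal length that allow the offset $\ell+1$ allow the offset $2(\ell+1)$ as well. For a concrete failure take $C=\{0,1\}$, $H=\{(0,0),(1,1)\}$ and $V=\{(0,1),(1,0)\}$. The tilings are $\theta(i,j)\equiv j$ and $\theta(i,j)\equiv j+1$ mod $2$. Started on cells $(i,j)$ and $(i,j+2)$ of an honest encoding, the test sees two equal tiles, which are not in $V$, both heads meet $\#$ at the same step, and the alarm is raised. So the honest encoding is not silent. The test certifies that the columns agree, but nothing certifies that the rows are adjacent.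

We therefore need an encoding in which two heads at *arbitrary* positions $P,Q$ can find out by reading alone, with finite memory, whether the cells under them are neighbors. The encoding is arithmetic. Cell $(i,j)$ is not stored at one place, but at *all* positions $n$ with
$$v_{11}(n)=i,\qquad v_{23}(n)=j,$$
where $v_\pi$ is the $\pi$-adic valuation. Every position also displays the last nonzero digit of $n$ in base $11$ and in base $23$. Moving to a neighboring cell changes one valuation by one. A valuation difference can be detected by running the two heads at speeds $1$ and $\pi$ and watching for the *first* place where the displayed digits fail to correspond. This is the comparison lemma below. There is a price: the tapes of an arbitrary silent pair must be shown to display such digits. A second family of tests is responsible for that.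

## 5. Last nonzero digits in base 11 and base 23

Let $\pi\in\{11,23\}$; note $23\equiv1\pmod{11}$. Put $D_\pi=\{1,\dots,\pi-1\}$. For an integer $n\ne0$ let $\mathrm{dig}_\pi(n)\in D_\pi$ be the residue of $n/\pi^{v_\pi(n)}$ mod $\pi$. For example $\mathrm{dig}_{11}(242)=\mathrm{dig}_{11}(2\cdot121)=2$ and $\mathrm{dig}_{11}(24)=2$. For nonzero integers we shall use three facts, each immediate from the definition.

1. $\mathrm{dig}_\pi(nn')\equiv\mathrm{dig}_\pi(n)\,\mathrm{dig}_\pi(n')$ and $\mathrm{dig}_\pi(\pi n)=\mathrm{dig}_\pi(n)$.
2. If $n'\equiv n\bmod\pi^{v_\pi(n)+1}$, then $v_\pi$ and $\mathrm{dig}_\pi$ agree on $n$ and $n'$.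
3. If $v_\pi(n)=v_\pi(n')$ and $\mathrm{dig}_\pi(n)+\mathrm{dig}_\pi(n')\not\equiv0$, then $v_\pi(n+n')=v_\pi(n)$ and $\mathrm{dig}_\pi(n+n')\equiv\mathrm{dig}_\pi(n)+\mathrm{dig}_\pi(n')$.

The sequence of digits looks like $1,2,\dots,\pi-1,*,1,2,\dots,\pi-1,*,\dots$, where the entries $*$ at the multiples of $\pi$ form, by fact 1, a copy of the whole sequence. The next definition describes words that look like this up to a shift, with no condition at $*$.

**Definition (consistent words).** A word $y_0\cdots y_{k-1}\in D_\pi^k$ is consistent with phase $\beta\in\mathbb Z/\pi$ if $y_l\equiv\beta+l$ for all $l<k$ with $\beta+l\not\equiv0$. It is consistent if it is consistent with some phase.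

For $\pi=11$ the word $9\;10\;7\;1$ is consistent with phase $9$, and $2\;3\;5\;6$ is not consistent: by part (i) below a phase is determined by three letters, and the four possibilities of leaving out at most one letter as $*$ would need $\beta=2$ and $\beta=3$ at once, since $y_l-l$ takes the values $2,2,3,3$.

**Lemma 6.** (i) A word of length $3$ is consistent with at most one phase. (ii) If all length-$4$ windows of a sequence $(y_n)_{n\ge n_0}$ over $D_\pi$ are consistent, there is $e\in\mathbb Z$ with $y_n\equiv n-e$ for all $n\ge n_0$ with $n\not\equiv e\pmod\pi$. (iii) For $n\ge1$ the word $\mathrm{dig}_\pi(n)\,\mathrm{dig}_\pi(n+1)\cdots\mathrm{dig}_\pi(n+k-1)$ is consistent with phase $n$.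

*Proof.* (i) Let $\beta\ne\beta'$ be phases of $y_0y_1y_2$. For each $l\in\{0,1,2\}$ we have $\beta+l=0$ or $\beta'+l=0$, because otherwise $\beta+l=y_l=\beta'+l$. Each of these two equations holds for at most one $l\in\{0,1,2\}$, but there are three values of $l$, a contradiction.

(ii) Let $\beta_n$ be the phase of $y_ny_{n+1}y_{n+2}$, unique by (i). The window $y_n\cdots y_{n+3}$ has a phase, which must be $\beta_n$. Then $y_{n+1}y_{n+2}y_{n+3}$ is consistent with phase $\beta_n+1$, so $\beta_{n+1}=\beta_n+1$. Thus $\beta_n=n-e$ mod $\pi$ for a fixed $e$, and $y_n\equiv\beta_n$ whenever $\beta_n\ne0$.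

(iii) If $n+l\not\equiv0$ mod $\pi$, then $v_\pi(n+l)=0$ and $\mathrm{dig}_\pi(n+l)\equiv n+l$. $\square$

**Comparing valuations with two heads.** Let $(s,t)\in\{(1,11),(11,1),(1,23),(23,1)\}$ be the speeds of the two heads, and put $s_\pi=\mathrm{dig}_\pi(s)$, $t_\pi=\mathrm{dig}_\pi(t)$. Call a pair $(x,y)\in D_\pi^2$ *matched* if $t_\pi x\equiv s_\pi y\pmod\pi$, and let $J_\pi=(1+s_\pi,\,2+t_\pi)$. Explicitly:

| | $(s_\pi,t_\pi)$ | $J_\pi$ |
|---|---|---|
| $\pi=11$, all $(s,t)$ | $(1,1)$ | $(2,3)$ |
| $\pi=23$, $(s,t)=(1,23)$ or $(23,1)$ | $(1,1)$ | $(2,3)$ |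
| $\pi=23$, $(s,t)=(1,11)$ | $(1,11)$ | $(2,13)$ |
| $\pi=23$, $(s,t)=(11,1)$ | $(11,1)$ | $(12,3)$ |

So the entries of $J_\pi$ lie in $D_\pi$, in particular $1+s_\pi\not\equiv0$ and $2+t_\pi\not\equiv0$. The pair $J_\pi$ is not matched, because $t_\pi(1+s_\pi)-s_\pi(2+t_\pi)=t_\pi-2s_\pi\in\{-1,9,-21\}$ is $\not\equiv0$ mod $\pi$ (for $\pi=11$ only $-1$ occurs).

**Lemma 7 (comparison lemma).** Let $n,n'$ be nonzero integers with $\mathrm{dig}_\pi(n)=1$ and $\mathrm{dig}_\pi(n')=2$. Put $\epsilon=v_\pi(n)-v_\pi(s)$, $\epsilon'=v_\pi(n')-v_\pi(t)$, and consider the pairs $\rho_k=(\mathrm{dig}_\pi(n+sk),\mathrm{dig}_\pi(n'+tk))$, $k\ge1$.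

(i) If $\epsilon=\epsilon'\ge0$, then $\rho_k$ is defined and matched for $1\le k<\pi^\epsilon$, and $\rho_{\pi^\epsilon}$ is defined and equals $J_\pi$. For $1\le k\le\pi^\epsilon$ the valuations of $n+sk$ and $n'+tk$ are at most $v_\pi(n)$ and $v_\pi(n')$.

(ii) If $n,n'\ge1$ and there is a first $k\ge1$ with $\rho_k$ unmatched, and this $\rho_k$ equals $J_\pi$, then $\epsilon=\epsilon'\ge0$.

Three cases by hand, with $\pi=11$ and $(s,t)=(1,11)$, so $J_{11}=(2,3)$ and matched means equal. For $n=11$, $n'=242$ we have $\epsilon=\epsilon'=1$; the pairs for $k=1,\dots,10$ are $(k,k)$, since $242+11k=11(22+k)$, and for $k=11$ we get $(\mathrm{dig}_{11}(22),\mathrm{dig}_{11}(363))=(2,3)$. For $n=1$, $n'=22$ we have $\epsilon=\epsilon'=0$ and $\rho_1=(2,3)$. For $n=11$, $n'=22$ we have $\epsilon=1$, $\epsilon'=0$, and $\rho_1=(\mathrm{dig}_{11}(12),\mathrm{dig}_{11}(33))=(1,3)\ne J_{11}$. The digits $1$ and $2$ at the start are different on purpose: with $1$ and $1$ the critical pair would be $(1+s_\pi,1+t_\pi)$, and $t_\pi(1+s_\pi)-s_\pi(1+t_\pi)=t_\pi-s_\pi$ vanishes for $s_\pi=t_\pi=1$, so that pair would be matched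 and go unnoticed.

*Proof.* **Step 1 (the entries of $\rho_k$).** We compute each entry as long as the starting point dominates. If $v_\pi(sk)<v_\pi(n)$, that is $v_\pi(k)<\epsilon$, then by facts 2 and 1
$$v_\pi(n+sk)=v_\pi(sk)<v_\pi(n),\qquad\mathrm{dig}_\pi(n+sk)\equiv s_\pi\,\mathrm{dig}_\pi(k).$$
If $\epsilon\ge0$ and $k=\pi^\epsilon$, then $v_\pi(sk)=v_\pi(n)$, and since $1+s_\pi\not\equiv0$, fact 3 gives $v_\pi(n+sk)=v_\pi(n)$ and $\mathrm{dig}_\pi(n+sk)=1+s_\pi$. In the same way, if $v_\pi(k)<\epsilon'$, then $v_\pi(n'+tk)<v_\pi(n')$ and $\mathrm{dig}_\pi(n'+tk)\equiv t_\pi\,\mathrm{dig}_\pi(k)$; and if $\epsilon'\ge0$ and $k=\pi^{\epsilon'}$, then $v_\pi(n'+tk)=v_\pi(n')$ and $\mathrm{dig}_\pi(n'+tk)=2+t_\pi$, since $2+t_\pi\not\equiv0$.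

**Step 2 (part (i)).** For $1\le k<\pi^\epsilon$ we have $v_\pi(k)<\epsilon=\epsilon'$, so $\rho_k\equiv(s_\pi d,t_\pi d)$ with $d=\mathrm{dig}_\pi(k)$, and this is matched. At $k=\pi^\epsilon$ the pair is $(1+s_\pi,2+t_\pi)=J_\pi$. The statements on valuations were shown in Step 1.

**Step 3 (part (ii)).** We exclude all other cases; since $n,n'\ge1$, all $\rho_k$ are defined.

* If $\epsilon<0$, then $v_\pi(s)=1$ and $v_\pi(n)=0$, so $s=\pi$ and $s_\pi=1$. Then $\mathrm{dig}_\pi(n+sk)=1$ for all $k$, but $J_\pi$ has first entry $2$.
* If $\epsilon'<0$, then $t=\pi$, $t_\pi=1$, and $\mathrm{dig}_\pi(n'+tk)=2$ for all $k$, but $J_\pi$ has second entry $3$.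
* If $0\le\epsilon<\epsilon'$, then $\rho_k$ is matched for $k<\pi^\epsilon$, and $\rho_{\pi^\epsilon}=(1+s_\pi,t_\pi)$. It is unmatched, since $t_\pi(1+s_\pi)-s_\pi t_\pi=t_\pi\not\equiv0$, so it is the first unmatched pair, and it is different from $J_\pi$.
* If $0\le\epsilon'<\epsilon$, then $\rho_k$ is matched for $k<\pi^{\epsilon'}$, and $\rho_{\pi^{\epsilon'}}=(s_\pi,2+t_\pi)$. It is unmatched, since $t_\pi s_\pi-s_\pi(2+t_\pi)=-2s_\pi\not\equiv0$, so it is the first unmatched pair, and it is different from $J_\pi$.

So $\epsilon=\epsilon'\ge0$. $\square$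

## 6. The scanner of a domino system

Let $\mathcal D=(C,H,V)$ be given. Both alphabets are $A=B=D_{11}\times D_{23}\times C$. For a letter $a$ write $a[11],a[23],a[C]$ for its components. The scanner $\mathcal S_{\mathcal D}$ has a state $z_0$ and the states of the tests below.

**Resets and free moves.** All $(z,a,b,z_0)$ for all states $z$, as (R) demands, and also $(z_0,aa',b,z_0)$ and $(z_0,a,bb',z_0)$ for all letters. Consequently, on infinite words,
$$\text{every }(z_0,P,Q)\text{ with }P-1\le2(Q-1)\text{ and }Q-1\le2(P-1)\text{ is reachable from }(z_0,1,1). \tag{2}$$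
Indeed, let $p=P-1$, $q=Q-1$. If $p\ge q$, use $p-q$ moves of type $(2,1)$ and $2q-p\ge0$ moves of type $(1,1)$; the heads advance by $2(p-q)+2q-p=p$ and $(p-q)+(2q-p)=q$. The other case is symmetric.

**Window alarms.** $(z_0,x,y)\in E$ whenever $|x|=|y|=4$ and for some $\pi$ the word of $[\pi]$-components of $x$ or of $y$ is not consistent.

The window alarms will force the digits at non-multiples of $\pi$. For the entries at multiples of $\pi$ one would like to use self-similarity: let one head run at speed $1$ and the other at speed $\pi$ along multiples of $\pi$, and demand that the digits be equal, as $\mathrm{dig}_\pi(\pi n)=\mathrm{dig}_\pi(n)$. This demand is too strong, because the offset of the heads is again unknown. In the honest sequence $u_n[11]=v_n[11]=\mathrm{dig}_{11}(n)$ take $P=14$, $Q=22$; by (2) this is reachable. The pairs $(\mathrm{dig}_{11}(14+k),\mathrm{dig}_{11}(22+11k))=(\mathrm{dig}_{11}(14+k),\mathrm{dig}_{11}(2+k))$ are $(3,2),(4,3),(5,4),(6,5)$ for $k=0,1,2,3$. They are unequal, and an equality test would raise a false alarm. But the second entries $2,3,4,5$ still form a consistent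 word. This survives in general: skip equal pairs, collect four unequal pairs whose first entries are four consecutive digits $a,a+1,a+2,a+3$, and demand only that the second entries form a consistent word.

**Skeleton test $(\pi,uv)$**, for $\pi\in\{11,23\}$. The states are $(\pi,uv,\lambda)$ with $\lambda=((a,y_0),\dots,(a+j,y_j))$, $0\le j\le2$, $2\le a\le\pi-5$, $y_i\in D_\pi$, $y_i\ne a+i$.

* Start: $(z_0,\,g,\,h_0\cdots h_{\pi-1},\,(\pi,uv,((g[\pi],h_0[\pi]))))\in\delta$ if $2\le g[\pi]\le\pi-5$, $h_0[\pi]\ne g[\pi]$, $h_1[\pi]=1$, $h_2[\pi]=2$.
* Skip: $((\pi,uv,\lambda),\,g,\,h_0\cdots h_{\pi-1},\,(\pi,uv,\lambda))\in\delta$ if $g[\pi]=h_0[\pi]$.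
* Record (for $j\le1$): $((\pi,uv,\lambda),\,g,\,h_0\cdots h_{\pi-1},\,(\pi,uv,\lambda\cdot(g[\pi],h_0[\pi])))\in\delta$ if $g[\pi]=a+j+1\ne h_0[\pi]$.
* Alarm (for $j=2$): $((\pi,uv,\lambda),g,h)\in E$ if $g[\pi]=a+3\ne h[\pi]$ and $y_0y_1y_2h[\pi]$ is not consistent.

Thus a $(\pi,uv)$-run started at $(P,Q)$ inspects the pairs $(u_{P+k}[\pi],v_{Q+\pi k}[\pi])$, $k=0,1,2,\dots$. It ignores equal pairs and records unequal ones, and it cannot continue inside the test if an unequal pair does not have the required first entry.

**Skeleton test $(\pi,vu)$.** The same with the roles of the two tapes interchanged.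

**Content test $(s,t)$**, for the four pairs $(s,t)$ of Section 5. The states are $(s,t;f_{11},f_{23})$ with flags in $\{0,1\}$, not both $1$.

* Start: $(z_0,x,y,(s,t;0,0))\in\delta$ with $|x|=s$, $|y|=t$, if the first letter of $x$ is $(1,1,c)$, the first letter of $y$ is $(2,2,c')$, and the contents are *bad*: $(c,c')\notin H$ if $(s,t)=(1,11)$; $(c',c)\notin H$ if $(s,t)=(11,1)$; $(c,c')\notin V$ if $(s,t)=(1,23)$; $(c',c)\notin V$ if $(s,t)=(23,1)$.
* Step, reading first letters $g,h$: for each $\pi$ with $f_\pi=0$, if $(g[\pi],h[\pi])$ is matched, keep $f_\pi=0$; if it equals $J_\pi$, set $f_\pi:=1$; otherwise no step exists. Flags equal to $1$ stay $1$. If both flags are then $1$, we put $((s,t;f_{11},f_{23}),g,h)\in E$. Otherwise there are transitions to the state with the new flags, with all $x,y$ of lengths $|x|=s$, $|y|=t$ and first letters $g,h$.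

So the test started at $(P,Q)$ inspects the pairs at $(P+sk,Q+tk)$ for $k\ge1$. It raises an alarm iff the start conditions hold at $(P,Q)$ and for both $\pi$ there is an unmatched $[\pi]$-pair and the *first* such pair equals $J_\pi$. The two primes have separate flags because the two critical pairs may occur at different $k$.

The scanner $\mathcal S_{\mathcal D}$ is computable from $\mathcal D$. From a state of a test one can only stay in the same test or return to $z_0$.

## 7. A tiling yields a silent pair

**Proposition 8.** If $\mathcal D$ tiles $\mathbb N^2$, then $\mathcal S_{\mathcal D}$ has a silent infinite pair.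

*Proof.* Let $\theta$ be a tiling and $u=v=F(1)F(2)F(3)\cdots$ with
$$F(n)=\bigl(\mathrm{dig}_{11}(n),\ \mathrm{dig}_{23}(n),\ \theta(v_{11}(n),v_{23}(n))\bigr).$$
Suppose there is an alarm. After the last visit to $z_0$, at some $(z_0,P,Q)$ with $P,Q\ge1$, either a window alarm occurs, or a single test run started at $(P,Q)$ ends in an alarm. We exclude all cases, for arbitrary $P,Q\ge1$.

**Step 1 (window alarms).** These check consistency of four consecutive digits, and consecutive digits of consecutive positive integers are consistent by Lemma 6(iii). So no window alarm occurs.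

**Step 2 (skeleton tests: reduction to consecutive integers).** We consider $(\pi,uv)$; the case $(\pi,vu)$ is symmetric because $u=v$. Write $\mathrm{dig}=\mathrm{dig}_\pi$. The aim of this step is to rewrite the inspected pairs. By the start condition $\mathrm{dig}(Q)\,\mathrm{dig}(Q+1)\,\mathrm{dig}(Q+2)$ has the form $h\,1\,2$, so it is consistent with phase $0$. By Lemma 6(iii) it is also consistent with phase $Q$. By Lemma 6(i), $\pi\mid Q$. Let $Q=\pi Q_1$. The inspected pairs are $(\mathrm{dig}(P+k),\mathrm{dig}(Q_1+k))$, $k\ge0$, and the four recorded pairs (including the one that causes the alarm) are the first four unequal ones, the first of them at $k=0$.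

Let $\tau=Q_1-P$. Then $\tau\ne0$, since the pair at $k=0$ is unequal. Let $m=v_\pi(\tau)$ and $\tau=\pi^m\tau'$, so $\pi\nmid\tau'$. If $v_\pi(P+k)<m$, then $Q_1+k=P+k+\tau$ has the same digit as $P+k$ by fact 2, so the $k$-th pair is equal. The other $k$ are those with $\pi^m\mid P+k$. They correspond to consecutive positive integers $n=(P+k)/\pi^m$, with pair $(\mathrm{dig}(n),\mathrm{dig}(n+\tau'))$, where $n+\tau'=(Q_1+k)/\pi^m\ge1$.

Call $n$ *wild* if $n\equiv0$ or $n\equiv-\tau'$ mod $\pi$. These are two distinct residues. If $n$ is not wild, its pair is $(n,n+\tau')$ mod $\pi$, hence unequal. So only wild $n$ can have equal pairs (a wild $n$ may or may not have one). Let $n_0<n_1<n_2<n_3$ correspond to the four recorded pairs $(x_l,y_l)$, where $x_l=\mathrm{dig}(n_l)=a+l$ and $2\le a\le\pi-5$. Every integer strictly between $n_0$ and $n_3$ other than $n_1,n_2$ has an equal pair, hence is wild.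

**Step 3 (no recorded $n_l$ is a multiple of $\pi$).** This is needed so that the recorded first entries tell us the residues of the $n_l$. Suppose $n_l\equiv0$ with $l\le2$.

* If the pair of $n_l+1$ is unequal, then $n_{l+1}=n_l+1\equiv1$, so $x_{l+1}=1$.
* If the pair of $n_l+1$ is equal, then $n_l+1$ is wild, and as it is $\equiv1$ we get $-\tau'\equiv1$. Then $n_l+2\equiv2$ is not wild, so $n_{l+1}=n_l+2$ and $x_{l+1}=2$.

But $x_{l+1}=a+l+1\ge3$, a contradiction. Now suppose $n_3\equiv0$. Since $n_3\ge n_0+3$, the integers $n_3-1,n_3-2$ are larger than $n_0$ and belong to the inspected range.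

* If the pair of $n_3-1$ is unequal, then $n_2=n_3-1$ and $x_2=\pi-1$.
* If it is equal, then $n_3-1$ is wild, so $-\tau'\equiv-1$. Then $n_3-2\equiv-2$ is not wild, so $n_2=n_3-2$ and $x_2=\pi-2$.

But $x_2=a+2\le\pi-3$, a contradiction. This is the reason for the range $2\le a\le\pi-5$.

**Step 4 (the recorded $n_l$ are consecutive, so there is no alarm).** By Step 3, $n_l\equiv\mathrm{dig}(n_l)=a+l$, thus $n_{l+1}-n_l\equiv1$ mod $\pi$. All integers strictly between $n_l$ and $n_{l+1}$ are wild, and three consecutive integers cannot all be wild. Hence $n_{l+1}-n_l\le3$, and so $n_{l+1}=n_l+1$. Therefore $y_l=\mathrm{dig}(n_0+\tau'+l)$ for $l=0,\dots,3$, with $n_0+\tau'\ge1$, and $y_0y_1y_2y_3$ is consistent by Lemma 6(iii). So the alarm condition fails, a contradiction.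

**Step 5 (content tests).** Here we show that an alarm would certify that two cells are neighbors. By the start condition both digits of $P$ are $1$ and both digits of $Q$ are $2$. An alarm means that for both $\pi$ the first unmatched pair is $J_\pi$. By Lemma 7(ii), with $n=P$ and $n'=Q$,
$$v_\pi(P)-v_\pi(s)=v_\pi(Q)-v_\pi(t)\qquad\text{for }\pi=11,23.$$
Let $c=F(P)[C]$ and $c'=F(Q)[C]$.

* For $(1,11)$: $v_{11}(Q)=v_{11}(P)+1$ and $v_{23}(Q)=v_{23}(P)$. So $(c,c')=(\theta(i,j),\theta(i+1,j))\in H$ with $i=v_{11}(P)$, $j=v_{23}(P)$.
* For $(11,1)$: $v_{11}(P)=v_{11}(Q)+1$ and $v_{23}(P)=v_{23}(Q)$. So $(c',c)=(\theta(i,j),\theta(i+1,j))\in H$ with $i=v_{11}(Q)$, $j=v_{23}(Q)$.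
* For $(1,23)$: $v_{11}(Q)=v_{11}(P)$ and $v_{23}(Q)=v_{23}(P)+1$. So $(c,c')=(\theta(i,j),\theta(i,j+1))\in V$ with $i=v_{11}(P)$, $j=v_{23}(P)$.
* For $(23,1)$: $v_{11}(P)=v_{11}(Q)$ and $v_{23}(P)=v_{23}(Q)+1$. So $(c',c)=(\theta(i,j),\theta(i,j+1))\in V$ with $i=v_{11}(Q)$, $j=v_{23}(Q)$.

So the contents were not bad, a contradiction. Hence $(u,v)$ is silent. $\square$

## 8. Every silent pair displays digits, level by level

For the converse let $(u,v)\in A^\omega\times B^\omega$ be any silent pair of $\mathcal S_{\mathcal D}$. Nothing is known about it except silence. We show that, up to shifts of the origin and from some point on, its components display the correct digits down to any prescribed level.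

**Lemma 9.** For $\pi\in\{11,23\}$ and $m\ge0$ there are integers $o_m,o'_m$ and $N_m\ge1$ (depending on $\pi$) such that for all $n\ge N_m$
$$u_n[\pi]=\mathrm{dig}_\pi(n-o_m)\ \text{ if }\pi^{m+1}\nmid n-o_m,\qquad v_n[\pi]=\mathrm{dig}_\pi(n-o'_m)\ \text{ if }\pi^{m+1}\nmid n-o'_m .$$

*Proof.* Induction on $m$.

**Step 1 ($m=0$).** The window alarms give the lowest level. All $(z_0,n,n)$ are reachable, so by silence all length-$4$ windows of $(u_n[\pi])$ and of $(v_n[\pi])$ are consistent. Apply Lemma 6(ii) to both sequences.

**Step 2 (from $m$ to $m+1$ on the second tape: a run of the test $(\pi,uv)$).** The unknown entries on the second tape are those at $o'_m+\pi^{m+1}n$. We compare them with known entries on the first tape. Put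
$$w_n=u_{o_m+\pi^mn}[\pi],\qquad y_n=v_{o'_m+\pi^{m+1}n}[\pi]\qquad\text{for large }n.$$
By induction $w_n=\mathrm{dig}_\pi(\pi^mn)\equiv n$ if $\pi\nmid n$ and $n$ is large. We claim that for all large $n_1$ the word $y_{n_1}y_{n_1+1}y_{n_1+2}y_{n_1+3}$ is consistent.

Let $Q=o'_m+\pi^{m+1}n_1$. The interval $[2,\pi-5]$ has $\pi-6\ge5$ elements, so it contains some $a$ with $a+l\ne y_{n_1+l}$ for $l=0,1,2,3$: only four values are excluded. (This is where $\pi\ge11$ is used.) Choose $P\in[Q,Q+\pi^{m+1}-1]$ with $P\equiv o_m+\pi^ma$ mod $\pi^{m+1}$, say $P=o_m+\pi^mn_0$ with $n_0\equiv a$ mod $\pi$. For $n_1$ large, $P,Q\ge N_m$, and $(z_0,P,Q)$ is reachable by (2), since $Q-1\le P-1\le 2(Q-1)$ as soon as $Q\ge\pi^{m+1}$.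

The test $(\pi,uv)$ can start at $(P,Q)$. Indeed $u_P[\pi]=w_{n_0}=a\ne y_{n_1}=v_Q[\pi]$, and by induction $v_{Q+1}[\pi]=\mathrm{dig}_\pi(\pi^{m+1}n_1+1)=1$ and $v_{Q+2}[\pi]=\mathrm{dig}_\pi(\pi^{m+1}n_1+2)=2$.

Let $k\ge1$ with $\pi^m\nmid k$. Then $v_\pi(k)<m$, the number $\pi^mn_0+k$ has valuation $v_\pi(k)<m$, and $\pi^{m+1}n_1+\pi k$ has valuation $v_\pi(k)+1<m+1$. So the induction hypothesis applies to both tapes and gives
$$u_{P+k}[\pi]=\mathrm{dig}_\pi(\pi^mn_0+k)=\mathrm{dig}_\pi(k),\qquad v_{Q+\pi k}[\pi]=\mathrm{dig}_\pi(\pi^{m+1}n_1+\pi k)=\mathrm{dig}_\pi(k).$$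
The pair is equal and the run skips. For $k=\pi^ml$ with $l=1,2,3$ the pair is $(w_{n_0+l},y_{n_1+l})=(a+l,y_{n_1+l})$, as $a+l\le\pi-2$, and its entries are unequal by the choice of $a$. So the run records $(a+l,y_{n_1+l})$ for $l=0,1,2$, and at $l=3$ it raises an alarm unless $y_{n_1}\cdots y_{n_1+3}$ is consistent. As $(u,v)$ is silent, the claim follows.

**Step 3 (the new origin on the second tape).** By the claim and Lemma 6(ii) there is $e$ with $y_n\equiv n-e$ for all large $n\not\equiv e$ mod $\pi$. Put $o'_{m+1}=o'_m+\pi^{m+1}e$. Let $n$ be large with $\pi^{m+2}\nmid n-o'_{m+1}$.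

If $\pi^{m+1}\nmid n-o'_m$, then $v_n[\pi]=\mathrm{dig}_\pi(n-o'_m)=\mathrm{dig}_\pi(n-o'_{m+1})$, because the two arguments are congruent mod $\pi^{m+1}$ and have valuation at most $m$ (fact 2). If $n=o'_m+\pi^{m+1}n'$, then $n-o'_{m+1}=\pi^{m+1}(n'-e)$ with $\pi\nmid n'-e$, and $v_n[\pi]=y_{n'}\equiv n'-e\equiv\mathrm{dig}_\pi(n-o'_{m+1})$.

**Step 4 (the first tape).** The same argument applies with the test $(\pi,vu)$ and the tapes interchanged: now the known entries are $v_{o'_m+\pi^mn}[\pi]$, the unknown ones are $u_{o_m+\pi^{m+1}n}[\pi]$, one puts $P=o_m+\pi^{m+1}n_1$ and chooses $Q\in[P,P+\pi^{m+1}-1]$ with $Q\equiv o'_m+\pi^ma$ mod $\pi^{m+1}$. It again uses only the level-$m$ statements for both tapes. Take $N_{m+1}$ to be the maximum of the two thresholds obtained. $\square$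

## 9. Reading the tiling off a silent pair

**Proposition 10.** If $\mathcal S_{\mathcal D}$ has a silent infinite pair, then $\mathcal D$ tiles $\mathbb N^2$.

*Proof.* Let $(u,v)$ be silent and fix $N\ge1$. We construct a tiling of $[0,N]^2$.

**Step 1 (choice of positions).** Content tests compare a cell on the first tape, marked by digits $1$, with a cell on the second tape, marked by digits $2$. So we read the cells with $i+j$ even on the first tape and those with $i+j$ odd on the second; neighbors then lie on different tapes. Apply Lemma 9 with $m=N+1$ and both $\pi$. Let $o^\pi,o'^\pi$ be the resulting integers and let $X\ge(11\cdot23)^{N+1}$ be larger than both thresholds. For $0\le i,j\le N$: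

* If $i+j$ is even, choose by the Chinese remainder theorem $P_{ij}\in[X+1,2X]$ with $P_{ij}\equiv o^{11}+11^i$ mod $11^{i+1}$ and $P_{ij}\equiv o^{23}+23^j$ mod $23^{j+1}$, and let $\theta(i,j)=u_{P_{ij}}[C]$.
* If $i+j$ is odd, choose $Q_{ij}\in[X+1,2X]$ with $Q_{ij}\equiv o'^{11}+2\cdot11^i$ mod $11^{i+1}$ and $Q_{ij}\equiv o'^{23}+2\cdot23^j$ mod $23^{j+1}$, and let $\theta(i,j)=v_{Q_{ij}}[C]$.

This is possible since $11^{i+1}23^{j+1}\le X$. By fact 2, $v_{11}(P_{ij}-o^{11})=i$, $v_{23}(P_{ij}-o^{23})=j$, and both digits are $1$. As $i,j\le N<m+1$, Lemma 9 gives $u_{P_{ij}}=(1,1,\theta(i,j))$. Similarly $v_{11}(Q_{ij}-o'^{11})=i$, $v_{23}(Q_{ij}-o'^{23})=j$, both digits are $2$, and $v_{Q_{ij}}=(2,2,\theta(i,j))$. All $(z_0,P_{ij},Q_{i'j'})$ are reachable by (2), since $P_{ij}-1$ and $Q_{i'j'}-1$ lie in $[X,2X-1]$.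

**Step 2 (horizontal constraints).** We show that a violated horizontal constraint would raise an alarm. Let $i<N$ and $j\le N$. If $i+j$ is even, let $(P,Q)=(P_{ij},Q_{i+1,j})$ and $(s,t)=(1,11)$. If $i+j$ is odd, let $(P,Q)=(P_{i+1,j},Q_{ij})$ and $(s,t)=(11,1)$. In both cases put $n=P-o^\pi$ and $n'=Q-o'^\pi$. Then
$$v_\pi(n)-v_\pi(s)=v_\pi(n')-v_\pi(t)=:\epsilon_\pi,\qquad \epsilon_{11}=i,\quad\epsilon_{23}=j.$$
For example, for $(1,11)$ and $\pi=11$ the two sides are $i-0$ and $(i+1)-1$; for $\pi=23$ they are $j$ and $j$.

By Lemma 7(i), for $1\le k\le\pi^{\epsilon_\pi}$ the valuations of $n+sk$ and $n'+tk$ are at most $N<m+1$. So by Lemma 9 the inspected $[\pi]$-pair at $(P+sk,Q+tk)$ is $(\mathrm{dig}_\pi(n+sk),\mathrm{dig}_\pi(n'+tk))$. Again by Lemma 7(i) it is matched for $1\le k<\pi^{\epsilon_\pi}$ and equals $J_\pi$ for $k=\pi^{\epsilon_\pi}$.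

Suppose $(\theta(i,j),\theta(i+1,j))\notin H$. Then the contents are bad, in the first case as $(c,c')\notin H$ and in the second as $(c',c)\notin H$, and the content test $(s,t)$ can start at $(P,Q)$. The flag for $\pi$ becomes $1$ at $k=\pi^{\epsilon_\pi}$, and until then every step exists for $\pi$; afterwards $\pi$ imposes no condition. So an alarm occurs at $k=\max(11^{\epsilon_{11}},23^{\epsilon_{23}})$, a contradiction.

**Step 3 (vertical constraints).** The argument is the same with the prime $23$ carrying the shift. Let $j<N$ and $i\le N$. If $i+j$ is even, take $(P,Q)=(P_{ij},Q_{i,j+1})$ and $(s,t)=(1,23)$. If $i+j$ is odd, take $(P,Q)=(P_{i,j+1},Q_{ij})$ and $(s,t)=(23,1)$. Since $v_{11}(23)=0$, again $\epsilon_{11}=i$ on both sides, and $\epsilon_{23}=j$ on both sides. As in Step 2, $(\theta(i,j),\theta(i,j+1))\notin V$ would lead to an alarm.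

**Step 4 (all squares, hence the quarter plane).** So $\mathcal D$ tiles $[0,N]^2$ for every $N$, hence $\mathbb N^2$ by compactness (Section 2). $\square$

## 10. Passing to two letters on each side: proof of Theorem 2

**Step 1 (what we have over large alphabets).** From $\mathcal D$ compute $\mathcal S_{\mathcal D}$ and $L_0=L_{\mathcal S_{\mathcal D}}\subseteq A'^*\times B^*$. By Propositions 8 and 10, case (II) holds for $\mathcal S_{\mathcal D}$ iff $\mathcal D$ tiles $\mathbb N^2$. With Lemma 1 and Proposition 5: if $\mathcal D$ does not tile $\mathbb N^2$, then $L_0$ has the FPP and $L_0^*$ is recognizable; if it tiles, then $L_0^*$ is not recognizable and $L_0$ does not have the FPP.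

**Step 2 (coding).** We now transport $L_0$ into $\{a,c\}^*\times\{b,d\}^*$. Enumerate $A'$ and $B$, and let $\psi$ be the homomorphism that maps the $i$-th letter of $A'$ to $a^ic$ and the $i$-th letter of $B$ to $b^id$. Both codings are prefix codes, so $\psi:A'^*\times B^*\to\{a,c\}^*\times\{b,d\}^*$ is injective. Put $L=\psi(L_0)$. It is effectively a finite union of products of regular languages, hence effectively recognizable, and its elements have nonempty components.

**Step 3 (both properties are transported).** As $L^k=\psi(L_0^k)$ and $\psi$ is injective, $L$ has the FPP iff $L_0$ has. If $L$ has the FPP, then $L^*$ is a finite union of products of regular languages, hence recognizable. If $L^*=\psi(L_0^*)$ is recognizable, then so is $\psi^{-1}(L^*)=L_0^*$ (compose the recognizing homomorphism with $\psi$; the equality holds by injectivity). So if $L_0^*$ is not recognizable, neither is $L^*$. Together with Step 1 this proves Theorem 2. $\blacksquare$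

As explained in Section 2, this gives the negative answer to both questions.

## 11. Induced $C_4$ and the exact complexity: proof of Theorem 3

**Step 1 (both problems are in $\Sigma^0_1$, in every trace monoid).** We give semi-decision procedures. Recognizable trace languages are effectively closed under Boolean operations and concatenation (Fliess 1974; Cori–Perrin 1985), and emptiness is decidable, so inclusion and equality are decidable.

*FPP.* The language $L$ has the FPP iff $L^0\cup\dots\cup L^{n+1}=L^0\cup\dots\cup L^n$ for some $n$. Indeed, writing $U_n=L^0\cup\dots\cup L^n$, we have $U_{n+1}=L^0\cup LU_n$, so $U_{n+1}=U_n$ implies $U_{n+2}=U_{n+1}$ and so on, hence $L^*=U_n$; the other direction is clear. The condition can be tested for $n=0,1,2,\dots$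

*Star.* Let $X$ be recognizable with $1\in X$ and $XX\subseteq X$, which are decidable conditions. Put $X_1=X\setminus\{1\}$ and $\mathrm{Irr}(X)=X_1\setminus X_1X_1$, which is effectively recognizable. Then $X=\mathrm{Irr}(X)^*$: the inclusion $\supseteq$ holds since $X$ is a submonoid, and $\subseteq$ follows by induction on length, since an element of $X_1$ outside $\mathrm{Irr}(X)$ is a product of two shorter elements of $X_1$. If $X=L^*$, then $\mathrm{Irr}(X)\subseteq L$: write $x\in\mathrm{Irr}(X)$ as a product of nonempty elements of $L$; two or more factors would put $x$ into $X_1X_1$, so there is exactly one. Hence $L^*$ is recognizable iff there is a recognizable submonoid $X$ with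
$$\mathrm{Irr}(X)\subseteq L\subseteq X .$$
For the direction from right to left, note $X=\mathrm{Irr}(X)^*\subseteq L^*\subseteq X$. Enumerating the triples $(S,\varphi,F)$ makes this semi-decidable.

**Step 2 (part (a): hardness).** First we pass from a subalphabet to the whole alphabet. Let $\Theta\subseteq\Sigma$. A language $L\subseteq\mathbb M(\Theta,I)$ is recognizable in $\mathbb M(\Theta,I)$ iff it is recognizable in $\mathbb M(\Sigma,I)$, effectively. For "only if", adjoin to $S$ a new zero, not in $F$, as the image of the letters in $\Sigma\setminus\Theta$; the zero commutes with everything, so this defines a homomorphism on $\mathbb M(\Sigma,I)$. For "if", restrict $\varphi$. Both $L^*$ and the FPP are the same in both monoids.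

If $\Theta=\{a,b,c,d\}$ is an induced $C_4$, then $\mathbb M(\Theta,I)=\{a,c\}^*\times\{b,d\}^*$. Theorem 2 thus gives a many-one reduction from "$\mathcal D$ does not tile $\mathbb N^2$" to "$L$ has the FPP", and the same map reduces it to "$L^*$ is recognizable". Non-tileability is $\Sigma^0_1$-complete (Berger's many-one reduction from the halting problem). With Step 1, both problems are $\Sigma^0_1$-complete in $\mathbb M(\Sigma,I)$.

**Step 3 (part (b)).** We find an induced $C_4$. Non-commutativity gives distinct letters $a,c\in\Gamma$ with $(a,c)\notin I$ and distinct letters $b,d\in\Delta$ with $(b,d)\notin I$. Since $\Gamma\times\Delta\subseteq I$, they form an induced $C_4$ in the product. Use (a).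

**Step 4 (part (c)).** Here we use the quoted theorem that both problems are decidable without induced $C_4$. The first claim of (c) is (a) together with this theorem. For the second claim: if both factors are non-commutative, both problems are undecidable in the product by (b). Now let one factor, say $\mathbb M(\Delta,I)$, be commutative, and suppose that $\Gamma\cup\Delta$ contained an induced $C_4$ with dependent pairs $\{a,c\}$ and $\{b,d\}$. Letters of $\Gamma$ are independent of letters of $\Delta$, and distinct letters of $\Delta$ are independent, so each dependent pair lies in $\Gamma$, that is, $a,b,c,d\in\Gamma$. Then (a) contradicts the decidability in $\mathbb M(\Gamma,I)$. So the product has no induced $C_4$, and both problems are decidable there by the quoted theorem. The case of commutative $\mathbb M(\Gamma,I)$ is symmetric. $\blacksquare$
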